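
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Averaging the Fourier coefficients of theta series over genera}


\begin{abstract}
The genus operator replaces each Fourier coefficient of a Siegel modular form at a
positive definite matrix by its weighted mean over the classes in a genus, whenever
these means are again the coefficients of a modular form of the same type. It has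
been conjectured that the operator is defined for every theta series of degree
$n\le 2k$ attached to a positive definite even quadratic form in $2k$ variables. We
disprove this. The theta series of degree $2$ of the Leech lattice is a
counterexample, and so is that of every even unimodular lattice of rank $24$. We
also give counterexamples for $n=2k-1$ and every $k\ge 2$, even if the level and
character of the averaged form are left free, and for $n=2$ and every
$k\equiv 0\pmod 4$, $k\ge 12$.
\end{abstract}

\section{The question and the results}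

\subsection{The genus operator}

Let $\mathcal A_m$ be the set of symmetric integral $m\times m$ matrices with even
diagonal, and $\mathcal A_m^+$ the subset of positive definite ones. We identify
$Q\in\mathcal A_m^+$ with the even lattice $\mathbb Z^m$ with bilinear form
$(x,y)=x^tQy$, and write $x^2=(x,x)$. Two elements of $\mathcal A_m^+$ are in the
same \emph{class} if they are isometric over $\mathbb Z$, and in the same
\emph{genus} if they are isometric over $\mathbb Z_p$ for every prime $p$. Let
$O(R)$ be the finite group of integral unimodular $U$ with $U^tRU=R$. A genus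
consists of finitely many classes, represented by $R_1,\dots,R_h$, say, and its
\emph{mass} is
\[
\mu(R)=\sum_{j=1}^h\frac1{|O(R_j)|}.
\]

Let $M_k^n(q,\chi)$ be the space of Siegel modular forms of degree $n$, weight $k$,
level $q$ and Dirichlet character $\chi$ mod $q$, where $\chi(-1)=(-1)^k$. On the
Siegel upper half-space $\mathbb H_n$ such a form has an expansion
\[
F(Z)=\sum_{R\in\mathcal A_n,\,R\ge0}f(R)\,e^{\pi i\,\sigma(RZ)},\qquad
\sigma=\text{trace}.
\]
Since $\chi(-1)=(-1)^k$, its coefficients satisfy $f(U^tRU)=f(R)$ for all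
unimodular $U$, so $f(R)$ depends only on the class of $R$. The \emph{genus
operator} is defined for $F$ if there is a form $[F]\in M_k^n(q,\chi)$ whose
coefficients at positive definite matrices are the genus means of those of $F$:
\[
[f](R)=\frac1{\mu(R)}\sum_{j=1}^h\frac{f(R_j)}{|O(R_j)|}\qquad
(R\in\mathcal A_n^+).
\]
For $n\le2k$ there are no nonzero singular forms in $M_k^n(q,\chi)$, that is, no
nonzero forms supported on degenerate $R$; so $[F]$ is unique if it exists.

For $Q\in\mathcal A_{2k}^+$ of level $q$ with associated character $\chi$, the theta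
series
\[
\theta^n(Z,Q)=\sum_{X\in\mathbb Z^{2k\times n}}e^{\pi i\,\sigma(X^tQXZ)}
=\sum_{R}r(Q,R)\,e^{\pi i\,\sigma(RZ)}
\]
lies in $M_k^n(q,\chi)$. Here $r(Q,R)$ is the number of integral matrices $X$ with
$X^tQX=R$, that is, of $n$-tuples in the lattice $Q$ with Gram matrix $R$.

\begin{conjecture}[{\cite{ICM}}]
The genus operator is defined for $\theta^n(Z,Q)$ for all $Q\in\mathcal A_{2k}^+$
and all $n\le 2k$.
\end{conjecture}

For positive definite $R$ the number $r(Q,R)/|O(R)|$ counts the sublattices of $Q$
isometric to $R$. Write $s(Q,R)$ for the number of sublattices of $Q$ that lie in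
the genus of $R$. Then, for $F=\theta^n(\cdot,Q)$,
\begin{equation}\label{eq:ratio}
[f](R)=\frac{s(Q,R)}{\mu(R)}\qquad(R\in\mathcal A_n^+).
\end{equation}
Here and below, $[f](R)$ denotes the genus mean of the coefficients even before we
know whether $[F]$ exists.

\subsection{The two ends of the range}

For $n=1$ every genus consists of one class, and $[F]=F$. At the other end $n=2k$
the conjecture is a known result, and the reason is short enough to be shown.

\begin{proposition}\label{prop:ends}
Let $Q\in\mathcal A_{2k}^+$, and let $Q_1,\dots,Q_H$ represent the classes of its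
genus. Then
\[
[\theta^{2k}(\cdot,Q)]=\frac1{\mu(Q)}\sum_{i=1}^H
\frac{\theta^{2k}(\cdot,Q_i)}{|O(Q_i)|}.
\]
\end{proposition}

\begin{proof}
The right side lies in $M_k^{2k}(q,\chi)$, because level and character are the same
for all $Q_i$. Let $R\in\mathcal A_{2k}^+$, with $R_1,\dots,R_h$ representing its
genus. A sublattice of full rank in $Q_i$ is the same as a family of sublattices of
the localizations at all primes $p$, trivial for almost all $p$. So
$s(Q_i,R)=\sum_jr(Q_i,R_j)/|O(R_j)|$ is a product of local counts and does not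
depend on $i$; call it $s$. Likewise $r(Q_i,R_j)/|O(Q_i)|$ is the number of
lattices in $R_j\otimes\mathbb Q$ that contain $R_j$ and are isometric to $Q_i$. So
$s'=\sum_ir(Q_i,R_j)/|O(Q_i)|$ does not depend on $j$. Summing
$r(Q_i,R_j)/(|O(Q_i)||O(R_j)|)$ over all $i,j$ in both orders gives
$\mu(Q)s=\mu(R)s'$, that is, $s'/\mu(Q)=s/\mu(R)$. The left side is the coefficient
at $R$ of the form on the right of the proposition, and the right side is $[f](R)$
by \eqref{eq:ratio}.
\end{proof}

So the conjecture holds for $k=1$. The case $n=2k$ may suggest that means over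
genera always have a modular meaning. So may Siegel's theorem, by which the mean of
$\theta^n(\cdot,Q_i)$ over the genus of $Q$ is an Eisenstein series if $k$ is large
enough compared with $n$. But for $1<n<2k$ the argument above breaks down: a
sublattice $L\subset Q$ of smaller rank has an orthogonal complement, and the number
of such $L$ in a given genus is no longer a product of local counts. In
\eqref{eq:ratio} a global number is divided by the mass $\mu(R)$, which varies with
$R$ according to arithmetic of its own. There is no reason for this quotient to be a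
coefficient of a modular form, and in general it is not one.

\subsection{Results}

\begin{theorem}\label{thm:leech}
Let $\Lambda$ be the Leech lattice. Then $[F]$ is not defined for
$F=\theta^2(Z,\Lambda)\in M_{12}^2(1,1)$.
\end{theorem}

Thus the conjecture is false. In this space the domain of the operator can be
determined completely.

\begin{theorem}\label{thm:maass}
For $F\in M_{12}^2(1,1)$ the form $[F]$ is defined if and only if
$F\in\mathbb CE_{12}^{(2)}+\mathbb C\chi_{12}$ \textup{(}the Maass
space\textup{)}, and then $[F]=F$. For no even unimodular $Q$ of rank $24$ is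
$[\theta^2(\cdot,Q)]$ defined.
\end{theorem}

The next theorem concerns the degree just below the end $n=2k$ where the
conjecture is true. There a change of level or character does not help.

\begin{theorem}\label{thm:codim}
Let $k\ge2$ and $n=2k-1$. Let $d=4kt-2k+1$ \textup{(}$t\ge1$\textup{)} be a prime,
sufficiently large in terms of $k$. \textup{(}There are infinitely many such primes
by Dirichlet's theorem, as $\gcd(4k,2k-1)=1$.\textup{)} Let
$Q\in\mathcal A_{2k}^+$ be the Gram matrix of simple roots
$\alpha_1,\dots,\alpha_{2k-1}$ of $A_{2k-1}$ and a vector $\beta$ with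
\[
\beta^2=2t,\qquad(\beta,\alpha_{2k-1})=1,\qquad(\beta,\alpha_i)=0\ \ (i<2k-1).
\]
Then for no level $q'$ and character $\chi'$ does $M_k^n(q',\chi')$ contain a form
whose coefficients at all $R\in\mathcal A_n^+$ are the genus means of
$r(Q,\cdot)$.
\end{theorem}

\begin{theorem}\label{thm:deg2}
For every $k\equiv0\pmod4$, $k\ge12$, there is an even unimodular
$Q\in\mathcal A_{2k}^+$ for which $[\theta^2(\cdot,Q)]$ is not defined.
\end{theorem}

Theorems \ref{thm:leech} and \ref{thm:maass} rest on the fact that $M_{12}^2(1,1)$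
is so small that a form in it is determined by its coefficients on genera with one
class, which averaging does not change. Theorem~\ref{thm:codim} uses denominators:
the quotients \eqref{eq:ratio} along a certain family of $R$ converge without being
eventually constant, while as coefficients of a modular form they would have bounded
denominators. Theorem~\ref{thm:deg2} uses growth: for binary $R$ of determinant a
suitable prime $D$ the mass is a class number divided by $4$, and this factor in the
denominator is too large to be ignored and too small to be explained by a cusp form.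
Pairs $(k,n)$ with $2\le n\le2k-2$ that do not occur in these theorems are not
decided here.

\section{Facts about lattices}\label{sec:lattices}

All lattices over $\mathbb Z$ are positive definite and even unless we say
otherwise. We write $L_p=L\otimes\mathbb Z_p$; $L^\#$ for the dual lattice, so that
$|L^\#/L|=\det L$; $\langle a\rangle$ for a lattice of rank one generated by a
vector of norm $a$; $H$ for the hyperbolic plane
$\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$; and
$\mathbf e(x)=e^{2\pi ix}$. The \emph{discriminant form} of $L$ is the group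
$L^\#/L$ with the quadratic form $x\mapsto x^2\bmod2$. We use the following
textbook facts.

\smallskip
\noindent(L1) A unimodular sublattice of a $\mathbb Z_p$-lattice is an orthogonal
summand.

\noindent(L2) For odd $p$ a $\mathbb Z_p$-lattice has an orthogonal basis. The
ranks and determinants (modulo squares of units) of the components in its Jordan
splitting $\perp_ip^iL^{(i)}$, with $L^{(i)}$ unimodular, determine the lattice and
are determined by it.

\noindent(L3) An even unimodular $\mathbb Z_2$-lattice of rank $2r>0$ is isometric to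
$H^r$ or to $H^{r-1}\perp
\left(\begin{smallmatrix}2&1\\1&2\end{smallmatrix}\right)$. As $-3$ is not a square
in $\mathbb Z_2$, the two are distinguished by their determinants modulo squares of
units.

\noindent(L4) \emph{Gluing.} Let $L$ be a primitive sublattice of $Q'$ and
$M=L^\perp$. If $y+z\in Q'$ with $y\in L^\#$ and $z\in M$, then
$y\in Q'\cap(L\otimes\mathbb Q)=L$; the same holds with $L$ and $M$ exchanged. So
$Q'/(L\perp M)$ is the graph of an isomorphism $\gamma:B\to B'$ between subgroups
of $L^\#/L$ and $M^\#/M$, and $x^2+\gamma(x)^2\equiv0\pmod2$ for $x\in B$ because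
$Q'$ is even. Conversely, each isomorphism $\gamma$ between such subgroups with this
property defines an even lattice $Q_\gamma\supset L\perp M$, in which $L$ and $M$
are orthogonal complements of each other, and
$\det Q_\gamma=\det L\det M/|B|^2$. If $Q'$ is unimodular, then $B=L^\#/L$ and
$B'=M^\#/M$.

\noindent(L5) Two lattices of the same rank with isometric discriminant forms lie
in the same genus.

\noindent(L6) If a finite group $\Gamma$ acts on a finite set $X$, then
$\sum_{\text{orbits}}|\mathrm{Stab}|^{-1}=|X|/|\Gamma|$.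

\section{The Leech lattice}

\subsection{Proof of Theorem \ref{thm:leech}}

By Igusa's theorem the forms of even weight on $Sp_4(\mathbb Z)$ form the
polynomial ring $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$. Hence
$M:=M_{12}^2(1,1)$ has the basis $E_4^3,E_6^2,\chi_{12}$, and $\dim M=3$.

\medskip
\noindent\emph{Three genera with one class.} Put
\[
R_a=\begin{pmatrix}2&1\\1&2\end{pmatrix},\qquad
R_b=\begin{pmatrix}2&0\\0&2\end{pmatrix},\qquad
R_c=\begin{pmatrix}4&2\\2&4\end{pmatrix}=2R_a.
\]
There is one class of positive binary forms of discriminant $-3$ and one of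
discriminant $-4$, so the genera of $R_a$ and $R_b$ have one class. Divisibility of
the Gram matrix by $2$ with even quotient can be seen over $\mathbb Z_2$. So every
form in the genus of $R_c$ is $2R'$ with $R'$ in the genus of $R_a$, and this genus
also has one class.

\medskip
\noindent\emph{The coefficients at $R_a,R_b,R_c$ determine a form in $M$.} We
compute them for the theta series of three even unimodular lattices.

For $\Lambda$ we use the standard model. It consists of the vectors
$\frac1{\sqrt8}(x_1,\dots,x_{24})$ with integers $x_i$ such that, for some $m$, all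
$x_i\equiv m\pmod2$, the set of $i$ with $(x_i-m)/2$ odd is a Golay codeword, and
$\sum x_i\equiv4m\pmod8$. As $\Lambda$ has no vectors of norm $2$, we have
$r(\Lambda,R_a)=r(\Lambda,R_b)=0$. The vectors $\frac1{\sqrt8}(4,4,0,0,\dots)$ and
$\frac1{\sqrt8}(4,0,4,0,\dots)$ lie in $\Lambda$ (take $m=0$ and the empty
codeword), have norm $4$ and inner product $2$; so $r(\Lambda,R_c)>0$.

The lattice $E_8^3$ has $3\cdot240=720$ roots, i.e.\ vectors of norm $2$. Given one
of them, $56$ roots have inner product $1$ with it, and $126+480=606$ are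
orthogonal to it. So $r(E_8^3,R_a)=720\cdot56$ and $r(E_8^3,R_b)=720\cdot606$.

The lattice $D_{24}^+=D_{24}\cup\bigl(D_{24}+(\tfrac12,\dots,\tfrac12)\bigr)$ has
the $2\cdot24\cdot23=1104$ roots $\pm e_i\pm e_j$ and no others, since vectors in
the second coset have norm at least $24/4=6$. Inner product $1$ with $e_1+e_2$ occurs
for the $88$ roots $e_1\pm e_j$, $e_2\pm e_j$ with $j\ge3$, and
$1104-2-2\cdot88=926$ roots are orthogonal to $e_1+e_2$. So
$r(D_{24}^+,R_a)=1104\cdot88$ and $r(D_{24}^+,R_b)=1104\cdot926$.

The matrix of coefficients at $R_a,R_b,R_c$ for the three lattices is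
\[
\begin{pmatrix}0&0&r(\Lambda,R_c)\\
720\cdot56&720\cdot606&*\\
1104\cdot88&1104\cdot926&*\end{pmatrix},
\]
and its determinant is
$r(\Lambda,R_c)\cdot720\cdot1104\,(56\cdot926-88\cdot606)
=-1472\cdot720\cdot1104\,r(\Lambda,R_c)\ne0$.
Since $\dim M=3$, the three theta series form a basis of $M$, and a form in $M$
whose coefficients at $R_a,R_b,R_c$ vanish is zero.

\medskip
\noindent\emph{Averaging is the identity where it is defined.} Suppose that $[F]$
exists for some $F\in M$. The form $[F]-F\in M$ has coefficient zero at
$R_a,R_b,R_c$, because the genera of these matrices have one class. Hence $[F]=F$,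
and we have shown, for $F\in M$:
\begin{equation}\label{eq:star}
\text{if $[F]$ exists, then $[F]=F$, and $f(R)$, $R>0$, depends only on the genus
of $R$.}
\end{equation}

\medskip
\noindent\emph{The Leech lattice separates two classes of one genus.} Let
\[
R_1=\begin{pmatrix}2&1\\1&12\end{pmatrix},\qquad
R_2=\begin{pmatrix}4&1\\1&6\end{pmatrix},\qquad\det R_1=\det R_2=23.
\]
They lie in one genus. Over $\mathbb Z_2$ both are even unimodular of determinant
$23\equiv-1\pmod8$, hence isometric to $H$ by (L3). For odd $p\ne23$ both are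
unimodular of the same determinant. Over $\mathbb Z_{23}$ we have
$R_1\cong\langle2\rangle\perp\langle23/2\rangle$ and
$R_2\cong\langle4\rangle\perp\langle23/4\rangle$; as $2\equiv5^2\pmod{23}$ is a
square, both are isometric to $\langle1\rangle\perp\langle23\rangle$.

Now $r(\Lambda,R_1)=0$, because $\Lambda$ has no vectors of norm $2$. On the other
hand, take a codeword $C$ of weight $12$ in the Golay code, $i\in C$ and
$j\notin C$. Let $y$ be $\frac1{\sqrt8}$ times the vector with entries $2$ on $C$
and $0$ elsewhere, and $x$ be $\frac1{\sqrt8}$ times the vector with entries $4$ at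
$i$ and $j$ and $0$ elsewhere. Both lie in $\Lambda$ with $m=0$: for $y$ and $x$
the codewords are $C$ and $\emptyset$, the coordinate sums $24$ and $8$. Moreover
$x^2=32/8=4$, $y^2=48/8=6$ and $(x,y)=8/8=1$. So $r(\Lambda,R_2)>0$, and
$F=\theta^2(\cdot,\Lambda)$ violates the conclusion of \eqref{eq:star}. Therefore
$[F]$ does not exist. \qed

\subsection{Proof of Theorem \ref{thm:maass}}

Let $\mathcal G\subset M$ be the subspace of forms for which $f(R)$, $R>0$, depends
only on the genus of $R$. If $F\in\mathcal G$, then $F$ itself serves as $[F]$;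
together with \eqref{eq:star}, $[F]$ exists if and only if $F\in\mathcal G$, and
then $[F]=F$.

The forms $E_{12}^{(2)}$ and $\chi_{12}$ lie in the Maass space \cite[\S6]{EZ}. The
coefficient of a form in this space at a positive definite
$\left(\begin{smallmatrix}2a&b\\b&2c\end{smallmatrix}\right)$ depends only on the
determinant $4ac-b^2$ and the content $\gcd(a,b,c)$, both of which are invariants of the
genus. So both forms lie in $\mathcal G$. They are linearly independent, since
$\chi_{12}$ is a cusp form and $E_{12}^{(2)}$ is not. The proof of Theorem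
\ref{thm:leech} shows that $\theta^2(\cdot,\Lambda)\notin\mathcal G$. As
$\dim M=3$, we get $\mathcal G=\mathbb CE_{12}^{(2)}+\mathbb C\chi_{12}$.

Siegel's operator $\Phi$ maps $E_{12}^{(2)}$ to $E_{12}$, $\chi_{12}$ to $0$, and
$\theta^2(\cdot,Q)$ to $\theta^1(\cdot,Q)$. If $\theta^2(\cdot,Q)\in\mathcal G$ for
an even unimodular $Q$ of rank $24$, then $\theta^1(\cdot,Q)$ is a multiple of
$E_{12}$ with constant term $1$, hence equal to
$E_{12}=1+\frac{65520}{691}\mathbf e(\tau)+\cdots$. But the number of vectors of
norm $2$ in $Q$ is an integer. \qed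

\section{Codimension one}\label{sec:codim}

This section proves Theorem \ref{thm:codim}. We fix $k\ge2$, $n=2k-1$ and $Q$ as in
that theorem, and $F=\theta^n(\cdot,Q)$.

The plan is as follows. A sublattice of $Q$ of rank $2k-1$ has an orthogonal
complement of rank one, so counting sublattices becomes counting vectors. For a
suitable genus $\mathcal G_\ell$ attached to a prime $\ell$, both the numerator and
the mass in \eqref{eq:ratio} can be computed in terms of vectors of norm $2\ell$,
and $[f]$ takes on $\mathcal G_\ell$ the value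
\begin{equation}\label{eq:plan}
\frac1{\mu(Q)}\cdot\frac{r_Q(\ell)}{\bar r(\ell)},
\end{equation}
where $r_Q(\ell)$ is the number of vectors of norm $2\ell$ in $Q$ and $\bar r(\ell)$
its mean over the genus of $Q$. If the genus of $Q$ had one class, then
$r_Q=\bar r$, and \eqref{eq:plan} would be the constant $|O(Q)|$. In general
\eqref{eq:plan} tends to $1/\mu(Q)$, and the difference is
$a_g(\ell)/(\mu(Q)\bar r(\ell))$, where $a_g(\ell)$ is a coefficient of a cusp form
$g$. A convergent sequence of rational numbers with bounded denominators is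
eventually constant. So, along any sequence of primes with $a_g(\ell)\ne0$, the
numbers \eqref{eq:plan} have unbounded denominators. On the other hand, the
coefficients of a modular form of degree $n$ and weight $k$ at matrices with a fixed
block of size $n-1$ are coefficients of finitely many elliptic modular forms of
weight $k-\frac{n-1}2=1$, and if they are rational, they have bounded denominators.
To make the two observations clash we need infinitely many primes $\ell$ for which
$g$ has a nonzero coefficient \emph{and} the matrix has the fixed block. Galois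
representations supply them.

\subsection{The lattice}

The number $\det A_r=r+1$ and expansion of the determinant along the last row and
column give
\[
\det Q=2t\det A_{2k-1}-\det A_{2k-2}=2t\cdot2k-(2k-1)=d.
\]
The leading minors $2,3,\dots,2k,d$ are positive, so $Q$ is positive definite. As
$d$ is an odd prime, $Q^\#/Q\cong\mathbb Z/d$ and $Q$ has level $d$. Moreover
$(-1)^kd\equiv(-1)^k(1-2k)\equiv1\pmod4$, so the character
$\chi=\left(\frac{(-1)^kd}{\cdot}\right)$ of $Q$ is primitive modulo $d$.

Let $Q_1,\dots,Q_H$ represent the classes in the genus of $Q$. For $t'\ge1$ let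
$r_i(t')$ and $r_Q(t')$ be the numbers of vectors of norm $2t'$ in $Q_i$ and $Q$,
and let
\[
\bar r(t')=\frac1{\mu(Q)}\sum_{i=1}^H\frac{r_i(t')}{|O(Q_i)|}.
\]
From now on $\ell$ denotes a prime not dividing $2d$. A vector $v$ of norm $2\ell$ in
an even lattice is primitive: if $v=aw$, then $\ell=a^2(w^2/2)$. If $v\in Q_i$ and
$(v,Q_i)=c\mathbb Z$, then $v/c\in Q_i^\#$ has order $c$ modulo $Q_i$, so $c\mid d$;
also $c\mid v^2=2\ell$. Hence
\begin{equation}\label{eq:c1}
(v,Q_i)=\mathbb Z\qquad\text{if }v\in Q_i,\ v^2=2\ell.
\end{equation}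

\subsection{Orthogonal complements of vectors of norm \texorpdfstring{$2\ell$}{2l}}

We need three facts: all lattices $v^\perp$ lie in one genus; every sublattice of
$Q$ in this genus arises in this way; and the mass of the genus is given by the
number of vectors of norm $2\ell$ in the lattices $Q_i$.

\begin{lemma}\label{lem:A}
All lattices $v^\perp\subset Q_i$ with $v\in Q_i$, $v^2=2\ell$, $1\le i\le H$, lie
in one genus $\mathcal G_\ell$, of determinant $2\ell d$.
\end{lemma}

\begin{proof}
The map $y\mapsto(y,v)$ sends $Q_i$ onto $\mathbb Z$ by \eqref{eq:c1} with kernel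
$v^\perp$, and it sends $\mathbb Zv\perp v^\perp$ onto $2\ell\mathbb Z$. So
$\mathbb Zv\perp v^\perp$ has index $2\ell$, and
$\det v^\perp=d(2\ell)^2/(2\ell)=2\ell d$. For the genus we work in
$Q_p:=Q\otimes\mathbb Z_p\cong Q_i\otimes\mathbb Z_p$ and show that the isometry
class of $v^\perp$ over $\mathbb Z_p$ does not depend on $v$ and $i$.

\emph{$p\nmid2\ell d$.} Here $v^2$ is a unit, $Q_p=\langle2\ell\rangle\perp v^\perp$,
and $v^\perp$ is unimodular of determinant $d/(2\ell)$ modulo squares; use (L2).

\emph{$p=d$.} Again $v^2$ is a unit and $Q_d=\langle2\ell\rangle\perp v^\perp$. A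
Jordan splitting of $v^\perp$ has the form $U'\perp\langle d\varepsilon'\rangle$ with
$U'$ unimodular and $\varepsilon'$ a unit, and
$(\langle2\ell\rangle\perp U')\perp\langle d\varepsilon'\rangle$ is a Jordan splitting
of $Q_d$. By (L2) $\det U'$ and $\varepsilon'$ are determined modulo squares.

\emph{$p=\ell$.} Since $v$ is primitive and $Q_\ell$ unimodular, there is
$u\in Q_\ell$ with $(u,v)=1$. The plane $P=\mathbb Z_\ell v+\mathbb Z_\ell u$ has
determinant $\delta=2\ell u^2-1$, which is $-1$ times a square of a unit. So
$Q_\ell=P\perp P'$ by (L1), where $P'$ is unimodular of determinant $-d$ modulo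
squares. The vector $w=2\ell u-v$ is primitive in $P$ and orthogonal to $v$, and
\begin{equation}\label{eq:w}
w^2=4\ell^2u^2-4\ell+2\ell=2\ell\delta.
\end{equation}
So $v^\perp=\mathbb Z_\ell w\perp P'\cong\langle-2\ell\rangle\perp P'$, and $P'$ is
determined by (L2).

\emph{$p=2$.} Now $Q_2$ is even unimodular. Choose $u$ with $(u,v)=1$. The plane
$P=\mathbb Z_2v+\mathbb Z_2u$ is even unimodular and $Q_2=P\perp P'$ with $P'$ even
unimodular of rank $2k-2\ge2$; this uses $k\ge2$. Each plane in (L3) contains a
vector of norm $2$, so $P'$ does. If $u^2\equiv2\pmod4$, we add such a vector to $u$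
and replace $P$ and $P'$ accordingly. So we may assume $u^2\equiv0\pmod4$. Then
$\delta=2\ell u^2-1\equiv-1\pmod8$ is $-1$ times a square, so $P'$ has determinant
$-d$ modulo squares and is determined by (L3). By \eqref{eq:w},
$v^\perp\cong\langle2\ell\delta\rangle\perp P'\cong\langle-2\ell\rangle\perp P'$.
\end{proof}

\begin{lemma}\label{lem:B}
Every sublattice $L\subset Q_i$ of rank $n$ and determinant $2\ell d$ equals
$v^\perp$ for some $v\in Q_i$ with $v^2=2\ell$, and $v$ is unique up to sign.
\end{lemma}

\begin{proof}
Uniqueness holds because $L^\perp$ has rank one. Let $x$ be a generator of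
$L^\perp$, let $(x,Q_i)=c\mathbb Z$ with $c\ge1$, and $a=[x^\perp:L]$. As in the
proof of Lemma \ref{lem:A}, $\mathbb Zx\perp x^\perp$ has index $x^2/c$ in $Q_i$, so
$\det x^\perp=d\,x^2/c^2$, and $\det L=2\ell d$ means
\[
\ell c^2=\tfrac{x^2}2\,a^2.
\]
Since $x$ is primitive, $x/c\in Q_i^\#$ has order $c$ modulo $Q_i$, so
$c\in\{1,d\}$. If $c=1$, then $a=1$ and $x^2=2\ell$, so $L=x^\perp$ as claimed.

Let $c=d$. Then $a^2\mid\ell d^2$, so $a\in\{1,d\}$. If $a=d$, then $x^2=2\ell$,
contrary to $x^2\in(x,Q_i)=d\mathbb Z$. If $a=1$, then $y=x/d$ lies in $Q_i^\#$ but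
not in $Q_i$, and $y^2=2\ell$. Write $Q_i\otimes\mathbb Z_d=U\perp\mathbb Z_de_0$ with $U$
unimodular and $e_0^2=d\varepsilon$, $\varepsilon$ a unit. As $y$ has order $d$ modulo
$Q_i$, we have $y=u+ze_0/d$ with $u\in U$ and $z$ a unit, so
$y^2=u^2+z^2\varepsilon/d$ is not in $\mathbb Z_d$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:C}
If some $r_i(\ell)>0$, then
$\displaystyle\sum_{i=1}^H\frac{r_i(\ell)}{|O(Q_i)|}=2\mu(\mathcal G_\ell)$.
\end{lemma}

\begin{proof}
By (L6), the left side is $\sum1/|\mathrm{Aut}(Q',v')|$, summed over the isometry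
classes of pairs $(Q',v')$ with $Q'$ in the genus of $Q$ and $v'\in Q'$ of norm
$2\ell$. Sort the pairs by the class of $v'^\perp$, which is in $\mathcal G_\ell$.
Fix $L\in\mathcal G_\ell$ and a symbol $v$ with $v^2=2\ell$. Let $\mathcal O(L)$ be
the set of lattices $Q'\supset L\perp\mathbb Zv$ in the genus of $Q$ with
$v^\perp\cap Q'=L$. Pairs with $v'^\perp\cong L$ correspond to $O(L)$-orbits on
$\mathcal O(L)$, and automorphism groups to stabilizers. By (L6) they contribute
$|\mathcal O(L)|/|O(L)|$. So we have to show $|\mathcal O(L)|=2$.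

We use (L4) with $M=\mathbb Zv$, which is primitive in any $Q'\in\mathcal O(L)$.
Since $\det Q'=d$ and $\det(L\perp\mathbb Zv)=4\ell^2d$, the glue group has order
$2\ell$. It is therefore the graph of an isomorphism
$\gamma:B\to(\mathbb Zv)^\#/\mathbb Zv\cong\mathbb Z/2\ell$, where $B$ is the unique
subgroup of order $2\ell$ in $L^\#/L$, a group of order $2\ell d$ with
$\gcd(2\ell,d)=1$; and $\gamma$ changes the sign of the quadratic form modulo $2$.
Conversely such a $\gamma$ gives an even lattice $Q_\gamma$ of determinant $d$ with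
$v^\perp\cap Q_\gamma=L$. It lies in the genus of $Q$: for $p\nmid2\ell$ we have
$Q_\gamma\otimes\mathbb Z_p=L_p\perp\langle2\ell\rangle\cong Q_p$, since $L_p$ is
isometric to a complement as in Lemma \ref{lem:A}; for $p=\ell$ it is unimodular of
determinant $d$; for $p=2$ it is even unimodular of determinant $d$.

So $|\mathcal O(L)|$ is the number of these $\gamma$. Some $\gamma$ exists, because
the discriminant form is the same for all $L\in\mathcal G_\ell$ and one pair
$(Q',v')$ exists by assumption. The other choices arise from it by composition with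
the automorphisms of $\mathbb Z/2\ell$ that preserve the form $x^2/(2\ell)\bmod2$,
that is, with multiplication by those $u\bmod2\ell$ for which
$u^2\equiv1\pmod{4\ell}$. Such $u$ is odd and $\equiv\pm1\pmod\ell$, so
$u\equiv\pm1\pmod{2\ell}$, and both values are admissible. Hence there are exactly
two $\gamma$.
\end{proof}

By Lemmas \ref{lem:A} and \ref{lem:B} the sublattices of $Q$ in $\mathcal G_\ell$
are exactly the $v^\perp$, and there are $r_Q(\ell)/2$ of them. By Lemma
\ref{lem:C}, $\mu(\mathcal G_\ell)=\frac12\mu(Q)\bar r(\ell)$. So \eqref{eq:ratio}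
becomes
\begin{equation}\label{eq:one}
\mu(Q)\,[f](R_\ell)=\frac{r_Q(\ell)}{\bar r(\ell)}\qquad
(R_\ell\in\mathcal G_\ell,\ \bar r(\ell)>0).
\end{equation}

\subsection{The cusp form \texorpdfstring{$g$}{g}}

The series $\theta_Q=\sum_{t'\ge0}r_Q(t')\mathbf e(t'\tau)$, with $r_Q(0)=1$, is in
$M_k(\Gamma_0(d),\chi)$. By Siegel's theorem its genus mean
$E=1+\sum_{t'\ge1}\bar r(t')\mathbf e(t'\tau)$ lies in the Eisenstein space, and
$g:=\theta_Q-E=\sum a_g(t')\mathbf e(t'\tau)$ is a cusp form. As $\chi$ is primitive
modulo the prime $d$, the Eisenstein space is spanned by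
\[
E_\infty=1+C_1\sum_{t'\ge1}\Bigl(\sum_{\delta\mid t'}\chi(\delta)\delta^{k-1}\Bigr)
\mathbf e(t'\tau),\qquad
E_0=\sum_{t'\ge1}\Bigl(\sum_{\delta\mid t'}\chi(t'/\delta)\delta^{k-1}\Bigr)
\mathbf e(t'\tau),
\]
where $C_1=2/L(1-k,\chi)$. Comparing constant terms, $E=E_\infty+cE_0$ for some $c$.

\begin{lemma}\label{lem:c}
We have
\[
c=\frac{(2\pi)^k}{(k-1)!\,\sqrt d\,L(k,\chi)}>0,\qquad|C_1|=c\,d^{1-k}.
\]
If $d$ is sufficiently large in terms of $k$, then $g\ne0$. For every prime
$\ell\nmid2d$ we have $\bar r(\ell)\ge c(\frac23\ell^{k-1}-\frac43)>0$, and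
\begin{equation}\label{eq:two}
\mu(Q)\,[f](R_\ell)=1+\frac{a_g(\ell)}{\bar r(\ell)}\longrightarrow1
\qquad(R_\ell\in\mathcal G_\ell,\ \ell\to\infty).
\end{equation}
\end{lemma}

\begin{proof}
Sum the coefficients of $\theta_Q=E_\infty+cE_0+g$ over $t'\le X$. The left side
counts the points of $Q$ in the ellipsoid $x^2\le2X$ and is asymptotic to the volume
of the ball of radius $\sqrt{2X}$ in $\mathbb R^{2k}$ divided by $\sqrt d$, that is,
to $\frac{(2\pi)^kX^k}{k!\sqrt d}$. For $E_0$ we get
\[
\sum_{j\le X}\chi(j)\sum_{\delta\le X/j}\delta^{k-1}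
=\sum_{j\le X}\chi(j)\Bigl(\frac{X^k}{kj^k}+O\Bigl(\frac{X^{k-1}}{j^{k-1}}\Bigr)\Bigr)
=\frac{L(k,\chi)}kX^k+O(X^{k-1}\log X).
\]
For $E_\infty$, partial summation and the boundedness of $\sum_{\delta\le Y}\chi(\delta)$
give
$\sum_{j\le X}\sum_{\delta\le X/j}\chi(\delta)\delta^{k-1}
=\sum_{j\le X}O((X/j)^{k-1})=O(X^{k-1}\log X)$. Finally $g$ contributes
$O(X^{(k+1)/2+\epsilon})=o(X^k)$ by Deligne's bound, since $k\ge2$. Comparing the
coefficients of $X^k$ yields $c$, and $c>0$ because $L(k,\chi)>0$ by its Euler
product. The functional equation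
$|L(1-k,\chi)|=2(k-1)!\,d^{k-1/2}(2\pi)^{-k}L(k,\chi)$ yields
$|C_1|$.

Now $Q$ contains roots, so $r_Q(1)\ge2$. If $g=0$, then
\[
2\le r_Q(1)=\bar r(1)=C_1+c\le2c\le
\frac{2(2\pi)^k}{(k-1)!\sqrt d}\cdot\frac{\zeta(k)}{\zeta(2k)},
\]
where we used $L(k,\chi)\ge\prod_p(1+p^{-k})^{-1}=\zeta(2k)/\zeta(k)$. This is false
for large $d$.

Since $d\ge3$ and $k\ge2$, we have $|C_1|\le c/3$. Hence
\[
\bar r(\ell)=C_1(1+\chi(\ell)\ell^{k-1})+c(\chi(\ell)+\ell^{k-1})
\ge c(\ell^{k-1}-1)-\tfrac c3(1+\ell^{k-1})=c\bigl(\tfrac23\ell^{k-1}-\tfrac43\bigr),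
\]
which is positive for $\ell\ge3$. Now \eqref{eq:one} and $r_Q=\bar r+a_g$ give the
equation in \eqref{eq:two}, and $a_g(\ell)=O(\ell^{(k-1)/2})$ (Deligne) gives the
limit.
\end{proof}

From now on $d$ is so large that $g\ne0$. The proof that $g\ne0$ is the only place
where the size of $d$ and the roots of $Q$ are used.

\subsection{Primes where \texorpdfstring{$g$}{g} does not vanish}

\begin{lemma}\label{lem:D}
\textup{(i)} $a_g(\ell)\ne0$ for infinitely many primes $\ell$.

\textup{(ii)} Let $\ell_0\nmid d$ be a prime with $a_g(\ell_0)\ne0$, and let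
$K/\mathbb Q$ be a finite Galois extension unramified at $\ell_0$. Then there are
infinitely many primes $\ell$ with $a_g(\ell)\ne0$ whose Frobenius class in
$\mathrm{Gal}(K/\mathbb Q)$ is that of $\ell_0$.
\end{lemma}

\begin{proof}
As $\chi$ is primitive modulo $d$, there are no oldforms, and
$S_k(\Gamma_0(d),\chi)$ has a basis of newforms $f_i$ with coefficients
$a_i(\ell)$. Write $g=\sum_ic_if_i$. Choose a prime $\lambda$ (different from
$\ell_0$ in (ii)) and an isomorphism $\mathbb C\cong\overline{\mathbb Q}_\lambda$.
By Eichler--Shimura and Deligne there are continuous representations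
$\rho_i:\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)\to
GL_2(\overline{\mathbb Q}_\lambda)$, unramified outside $d\lambda$, with
$\mathrm{tr}\,\rho_i(\mathrm{Frob}_\ell)=a_i(\ell)$ for $\ell\nmid d\lambda$. They
are irreducible (Ribet), and pairwise non-isomorphic by strong multiplicity one. The
characters of pairwise non-isomorphic irreducible representations are linearly
independent. So $\Psi=\sum_ic_i\,\mathrm{tr}\,\rho_i$ is a nonzero continuous class
function, and $\Psi(\mathrm{Frob}_\ell)=a_g(\ell)$ for $\ell\nmid d\lambda$.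

Let $S$ be the finite set consisting of $d$, $\lambda$ and, in (ii), the primes that
ramify in $K$; in (ii) then $\ell_0\notin S$. Work in the Galois group of the maximal
extension of $\mathbb Q$ unramified outside $S$ and infinity. By Chebotarev's density
theorem every nonempty open set that is stable under conjugation contains the
Frobenius elements of infinitely many primes. For (i) apply this to
$\{\Psi\ne0\}$. For (ii) apply it to the set of $\sigma$ with $\Psi(\sigma)\ne0$
whose restriction to $K$ is in the Frobenius class of $\ell_0$. It is open, and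
nonempty because it contains $\mathrm{Frob}_{\ell_0}$.
\end{proof}

\subsection{Vectors in a fixed plane}

We now choose vectors of norm $2\ell$ in one fixed plane of $Q$, so that their
complements share a sublattice of rank $n-1$.

By Lemma \ref{lem:D}(i), and since $r_Q(\ell)=\bar r(\ell)+a_g(\ell)>0$ for large
$\ell$, there is a prime $\ell_0\nmid2d$ with $a_g(\ell_0)\ne0$ and a vector
$v_0\in Q$ with $v_0^2=2\ell_0$. By \eqref{eq:c1} there is $v_1\in Q$ with
$(v_0,v_1)=1$. These vectors are independent: otherwise $v_1=av_0$ with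
$a\in\mathbb Z$, as $v_0$ is primitive, and $1=(v_0,v_1)=2\ell_0a$. Put
$S=\mathbb Zv_0+\mathbb Zv_1$ and
\[
\varphi(x,y)=\tfrac12(xv_0+yv_1)^2=\ell_0x^2+xy+\tfrac{v_1^2}2\,y^2.
\]
This is a primitive positive form whose discriminant $\Delta=1-2\ell_0v_1^2$ is
odd and prime to $\ell_0$. Let $K$ be the ring class field of the order of
discriminant $\Delta$. It is Galois over $\mathbb Q$ and unramified outside
$\Delta$, and the primes $\ell\nmid2\Delta$ represented by $\varphi$ are those with
a certain Frobenius class in $\mathrm{Gal}(K/\mathbb Q)$ \cite[\S9]{Cox}. One such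
prime is $\ell_0=\varphi(1,0)$. By Lemma \ref{lem:D}(ii) the set
\[
\mathcal P=\{\ell\nmid2d\Delta\text{ prime}:\ \ell\text{ is represented by }\varphi
\text{ and }a_g(\ell)\ne0\}
\]
is infinite.

For $\ell\in\mathcal P$ choose $v_\ell\in S$ with $v_\ell^2=2\ell$ and let
$L_\ell\in\mathcal G_\ell$ be its orthogonal complement in $Q$. It contains
$T=S^\perp\cap Q$, a lattice of rank $n-1=2k-2$ that does not depend on $\ell$, as a
primitive sublattice. Complete a fixed basis of $T$ to a basis of $L_\ell$ by one
vector. Writing $T$ also for the Gram matrix, $L_\ell$ has the Gram matrix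
\begin{equation}\label{eq:block}
R_\ell=\begin{pmatrix}T&b\\b^t&2s\end{pmatrix},
\end{equation}
and as changing the last basis vector by an element of $T$ changes $b$ by an
element of $T\mathbb Z^{n-1}$, we may take $b$ in a fixed finite system of
representatives of $\mathbb Z^{n-1}/T\mathbb Z^{n-1}$.

\subsection{Reduction to weight one}

Suppose that $G=\sum g(R)e^{\pi i\sigma(RZ)}\in M_k^n(q',\chi')$ satisfies
$g(R)=[f](R)$ for all $R>0$. We extract the coefficients at the matrices
\eqref{eq:block}. Write
$Z=\left(\begin{smallmatrix}Z_1&z\\z^t&\tau\end{smallmatrix}\right)$ with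
$\tau\in\mathbb H$, and $T[x]=x^tTx$. The coefficient of $e^{\pi i\sigma(TZ_1)}$ in
$G$ is
\[
\phi(\tau,z)=\sum_{b,s}g\begin{pmatrix}T&b\\b^t&2s\end{pmatrix}
\mathbf e(s\tau+b^tz).
\]
The invariance of $g$ under
$\left(\begin{smallmatrix}1&\lambda\\0&1\end{smallmatrix}\right)\in
SL_n(\mathbb Z)$ says that $g$ does not change when $b$ is replaced by $b+T\lambda$
and $2s$ by $2s+2b^t\lambda+T[\lambda]$, which leaves $2s-T^{-1}[b]$ fixed. Hence
$\phi=\sum_\beta h_\beta\vartheta_\beta$, where $\beta$ runs through representatives
of $\mathbb Z^{n-1}/T\mathbb Z^{n-1}$ and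
\[
h_\beta(\tau)=\sum_sg\begin{pmatrix}T&\beta\\\beta^t&2s\end{pmatrix}
\mathbf e\bigl((s-\tfrac12T^{-1}[\beta])\tau\bigr),\qquad
\vartheta_\beta(\tau,z)=\sum_{b\in\beta+T\mathbb Z^{n-1}}
\mathbf e\bigl(\tfrac12T^{-1}[b]\tau+b^tz\bigr).
\]

\begin{lemma}\label{lem:weight1}
There is $N_2\ge1$ such that every $h_\beta$ is a modular form of weight $1$ on
$\Gamma(N_2)$, holomorphic at all cusps.
\end{lemma}

\begin{proof}
For $A\in SL_2(\mathbb Z)$ let $c_A$ be its lower left entry and $j$ its
automorphy factor at $\tau$. Embedded in $Sp_n(\mathbb Z)$ by its action on the last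
coordinate, $A$ acts by
$(Z_1,z,\tau)\mapsto(Z_1-c_Azz^t/j,\,z/j,\,A\tau)$ with factor of automorphy $j$. So
the coefficient of $e^{\pi i\sigma(TZ_1)}$ in $G|_kA$ is
\[
(\phi|_{k,T}A)(\tau,z)=j^{-k}e^{-\pi ic_AT[z]/j}\,\phi(A\tau,z/j),
\]
and $\phi|_{k,T}A=\phi$ for $A\in\Gamma(q')$. On the theta side, for all
$A\in SL_2(\mathbb Z)$,
\[
\vartheta_\beta|_{k-1,T}A=\sum_{\beta'}\rho(A)_{\beta\beta'}\vartheta_{\beta'},
\]
with the Weil representation $\rho$ of $SL_2(\mathbb Z)$ attached to $T$; the
weight is $(n-1)/2=k-1$, and $\rho$ is trivial on $\Gamma(N_1)$ for some $N_1$.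
For fixed $\tau$ the functions $\vartheta_\beta(\tau,\cdot)$ are linearly
independent, because their Fourier exponents $b$ are disjoint. Comparing the two
sides of $\phi|_{k,T}A=\phi$ for $A\in\Gamma(q'N_1)$ gives $h_\beta|_1A=h_\beta$.
Put $N_2=q'N_1$.

It remains to examine the cusps. Let $A\in SL_2(\mathbb Z)$. The form $G|_kA$ is
modular on the principal congruence subgroup of level $q'$, so it has a Fourier
expansion, over $R\in\frac1{q'}\mathcal A_n$, supported on $R\ge0$ (Koecher). Hence
$\phi|_{k,T}A=\sum_{\beta'}H_{\beta'}\vartheta_{\beta'}$ with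
$H_{\beta'}=\sum_\beta\rho(A)_{\beta\beta'}\,h_\beta|_1A$ contains only terms
$\mathbf e(s\tau+b^tz)$ with $2s\ge T^{-1}[b]$. Comparing the coefficients of
$\mathbf e(\beta'^tz)$ we see that
$H_{\beta'}(\tau)\,\mathbf e(\frac12T^{-1}[\beta']\tau)$ is a series in
$\mathbf e(s\tau)$ with $s\ge\frac12T^{-1}[\beta']$. So $H_{\beta'}$ is
holomorphic at infinity, and since $\rho(A)$ is invertible, so is $h_\beta|_1A$.
\end{proof}

\subsection{Bounded denominators and the end of the proof}

The coefficient of $h_\beta$ at a positive exponent $s-\frac12T^{-1}[\beta]$ is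
$g(R)$ with $R$ positive definite, so it equals $[f](R)$ and is \emph{rational}.
About the constant term, which comes from a degenerate $R$, we know nothing; the
proof of the next lemma is arranged so that this does not matter.

\begin{lemma}\label{lem:denominators}
The coefficients of $h_\beta$ at positive exponents have bounded denominators.
\end{lemma}

\begin{proof}
Put $N=N_2^2$ and $h^*(\tau)=h_\beta(N_2\tau)=\sum_{j\ge0}c_j\mathbf e(j\tau)$, a
form in $M_1(\Gamma_1(N))$ with $c_j\in\mathbb Q$ for $j\ge1$. Let
$\Delta_{12}=\mathbf e(\tau)\prod_{j\ge1}(1-\mathbf e(j\tau))^{24}$. The product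
$h^*\Delta_{12}$ lies in $S_{13}(\Gamma_1(N))$, and this space has a basis
$B_1,\dots,B_r$ of forms with coefficients in $\mathbb Z$
\cite[Thm.~3.52]{Shimura}. Write $h^*\Delta_{12}=\sum_ix_iB_i$ with
$x_i\in\mathbb C$.

Choose a $\mathbb Q$-linear map $\varpi:\mathbb C\to\mathbb Q$ that is the identity
on $\mathbb Q$, and apply it to all Fourier coefficients. As the $B_i$ and
$\Delta_{12}$ have integral coefficients, we obtain
\[
\Bigl(\varpi(c_0)+\sum_{j\ge1}c_j\mathbf e(j\tau)\Bigr)\Delta_{12}
=\sum_i\varpi(x_i)B_i .
\]
The right side has rational coefficients with bounded denominators. Dividing by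
$\Delta_{12}\in\mathbf e(\tau)(1+\mathbf e(\tau)\mathbb Z[[\mathbf e(\tau)]])$
preserves this property.
\end{proof}

In \eqref{eq:block} only finitely many $b$ occur. So by Lemma
\ref{lem:denominators} there is $N_0\ge1$ with $N_0\,[f](R_\ell)\in\mathbb Z$ for
all $\ell\in\mathcal P$. By \eqref{eq:two} these integers converge to
$N_0/\mu(Q)$ as $\ell\to\infty$ in $\mathcal P$, so they equal $N_0/\mu(Q)$ for all
large $\ell\in\mathcal P$. Then \eqref{eq:two} gives $a_g(\ell)=0$ for these
$\ell$, contrary to the definition of $\mathcal P$. This proves Theorem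
\ref{thm:codim}. \qed

\section{Degree two}\label{sec:deg2}

This section proves Theorem \ref{thm:deg2}. Let $k\equiv0\pmod4$, $k\ge12$. The even
unimodular lattices of rank $2k$ form one genus, by (L2) and (L3); let
$Q_1,\dots,Q_H$ represent its classes and $\mu=\sum_i|O(Q_i)|^{-1}$. Suppose, for a
contradiction, that $[\theta^2(\cdot,Q_i)]$ is defined for all $i$.

Choose a normalized Hecke eigenform
$f=\sum a_f(t)\mathbf e(t\tau)\in S_k(SL_2(\mathbb Z))$, which exists since
$k\equiv0\pmod4$ and $k\ge12$; its coefficients are real. With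
$\theta_Q=\theta^1(\cdot,Q)$ put
\[
\psi(Q)=\int_{SL_2(\mathbb Z)\backslash\mathbb H}\theta_Q\,\overline f\,
y^{k-2}\,dx\,dy,\qquad
F_\psi=\sum_{i=1}^H\frac{\psi(Q_i)}{|O(Q_i)|}\,\theta^2(\cdot,Q_i).
\]
The forms for which the genus operator is defined are a linear space, so
$G=[F_\psi]\in M_k^2(1,1)$ exists. Let $D$ be a prime, $D\equiv7\pmod8$,
$\chi=\left(\frac{-D}\cdot\right)$, and $h=h(-D)$ the class number. There are
infinitely many such $D$ by Dirichlet's theorem.

The idea is to compute the coefficient of $G$ at determinant $D$. The weights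
$\psi(Q_i)$ pick out the cuspidal direction $f$ among the lattices $Q_i$. If all
weights were $1$, the numerator of the mean would contain the factor $\mu(R)$,
which the division cancels, in accordance with Siegel's theorem. With the weights
$\psi$, this factor is replaced by a quotient of $L$-values that is bounded above and
below, and dividing by $\mu(R)=h/4$ leaves a factor $1/h$. We shall see that a
modular form of degree two cannot have such coefficients.

\subsection{Binary lattices of determinant \texorpdfstring{$D$}{D}}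

All $R\in\mathcal A_2^+$ of determinant $D$ lie in one genus. For odd $p\ne D$ they
are unimodular of determinant $D$, for $p=2$ they are isometric to $H$, and over
$\mathbb Z_D$ they have the form $\langle a\rangle\perp\langle aD\rangle$ with a
unit $a$. The Hasse invariant at $D$, which is
$(a,aD)_D=(a,-D)_D=\left(\frac aD\right)$, is determined by those at the other places
by the product formula, so $a$ is determined modulo squares.

Let $A$ run through the $SL_2(\mathbb Z)$-classes of these $R$, with rotation groups
$SO(A)$, and $L$ through the classes under all unimodular $U$. A class $L$ is one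
class $A$ with $|O(L)|=2|SO(A)|$, or it splits into two classes $A$ with
$|O(L)|=|SO(A)|$. So for any function $w$ on the classes $L$ we have
$\sum_Lw(L)/|O(L)|=\frac12\sum_Aw(A)/|SO(A)|=\frac14\sum_Aw(A)$, since
$SO(A)=\{\pm1\}$ for $D>3$. With $w=1$ this gives
\begin{equation}\label{eq:h4}
\mu(R)=h/4.
\end{equation}
Let $r_L(t)$ be the number of $x\in L$ with $x^2=2t$. The classical formula
$\sum_Ar_A(t)=2\sum_{\delta\mid t}\chi(\delta)$ gives
\begin{equation}\label{eq:rL}
\sum_L\frac{r_L(t)}{|O(L)|}=\frac12\sum_{\delta\mid t}\chi(\delta)\qquad(t\ge1).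
\end{equation}

\subsection{The averaged coefficient}

Let $C(D)$ be the coefficient of $G$ at matrices $R$ of determinant $D$. By
\eqref{eq:ratio} and linearity,
\begin{equation}\label{eq:CD}
\mu(R)\,C(D)=\sum_{i=1}^H\frac{\psi(Q_i)}{|O(Q_i)|}\,
\#\{L\subset Q_i:\ \mathrm{rank}\,L=2,\ \det L=D\}.
\end{equation}

\emph{Gluing.} Since $D$ is squarefree, every $L$ in \eqref{eq:CD} is primitive. Put
$M=L^\perp$. By (L4), $Q_i$ is obtained from $L\perp M$ by an anti-isometry
$\gamma$ between the discriminant forms, whose groups are isomorphic to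
$\mathbb Z/D$. The even positive definite lattices of rank $2k-2$ whose
discriminant form is the negative of that of $R$ form one genus by (L5), unless
there are none; let $\mu'$ be its mass, with $\mu'=0$ in the latter case. For any
$L$ in the genus of $R$ and $M$ in this genus there are exactly two $\gamma$, which
differ by sign: an automorphism $x\mapsto ux$ of $\mathbb Z/D$ preserves the
quadratic form if and only if $u^2\equiv1\pmod D$. Each $\gamma$ gives an even
unimodular $Q_\gamma$ with
\begin{equation}\label{eq:thetaglue}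
\theta_{Q_\gamma}=\sum_{x\in L^\#/L}\theta_{L+x}\,\theta_{M+\gamma x},\qquad
\theta_{L+x}(\tau)=\sum_{y\in L+x}e^{\pi iy^2\tau}.
\end{equation}
This does not depend on the sign of $\gamma$, as $\theta_{M-x}=\theta_{M+x}$.
Counting pairs $(Q',L)$ up to isometry by (L6), once over $Q'$ and once over
$L,M,\gamma$ with the action of $O(L)\times O(M)$ on the set of the $\gamma$, we turn
\eqref{eq:CD} into
\begin{equation}\label{eq:CD2}
\mu(R)\,C(D)=\sum_{L,M}\frac1{|O(L)||O(M)|}\sum_\gamma\psi(Q_\gamma),
\end{equation}
where $L$ and $M$ run through the classes of the two genera.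

\emph{The complements.} Let $j(\eta,\tau)$ be the automorphy factor. The vectors
$\Theta_L=(\theta_{L+x})_x$ and $\Theta_M=(\theta_{M+\gamma x})_x$ transform under
$\eta\in SL_2(\mathbb Z)$ by
\[
\Theta_L(\eta\tau)=j(\eta,\tau)\,\rho_L(\eta)\Theta_L(\tau),\qquad
\Theta_M(\eta\tau)=j(\eta,\tau)^{k-1}\rho_M(\eta)\Theta_M(\tau)
\]
with Weil representations $\rho_L,\rho_M$. These are dual for the pairing
$\langle u,w\rangle=\sum_xu_xw_x$, that is,
$\langle\rho_L(\eta)u,\rho_M(\eta)w\rangle=\langle u,w\rangle$. Indeed, under
$\tau\mapsto\tau+1$ the two components at $x$ are multiplied by $e^{\pi ix^2}$ and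
$e^{\pi i\gamma(x)^2}$, with product $1$. Under $\tau\mapsto-1/\tau$ the matrices are
constants times $D^{-1/2}\bigl(\mathbf e(\mp(x,y))\bigr)_{x,y}$, and the constants
have product $i^{-k}=1$. Let $\mathfrak e_0$ be the unit vector at $x=0$ and
$\Gamma_\infty=\{\pm\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)\}$.
As $k-1>2$, Siegel's theorem for cosets (the Siegel--Weil formula) gives
\[
\sum_M\frac{\Theta_M}{|O(M)|}=\mu'\,\mathbf E,\qquad
\mathbf E(\tau)=\sum_{\eta\in\Gamma_\infty\backslash SL_2(\mathbb Z)}
j(\eta,\tau)^{-(k-1)}\rho_M(\eta)^{-1}\mathfrak e_0 .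
\]
The discriminant groups of the $M$ are identified here up to sign only, which is
harmless because $\Theta_M$ is even in $x$. By duality
$\langle\Theta_L,\rho_M(\eta)^{-1}\mathfrak e_0\rangle
=\langle\rho_L(\eta)\Theta_L,\mathfrak e_0\rangle
=j(\eta,\tau)^{-1}\theta_L(\eta\tau)$, so with \eqref{eq:thetaglue}
\[
\sum_M\frac{\theta_{Q_\gamma}}{|O(M)|}=\mu'\,\langle\Theta_L,\mathbf E\rangle
=\mu'\sum_{\eta\in\Gamma_\infty\backslash SL_2(\mathbb Z)}\theta_L|_k\eta .
\]

\emph{Unfolding.} We integrate this against $\overline f\,y^{k-2}$. The unfolding is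
absolutely convergent: $\theta_L\ll1+y^{-1}$ and $f\ll y^{-k/2}$, so the integrand is
$O(y^{k/2-3})$ as $y\to0$, which is integrable since $k>4$, and $f$ decays
exponentially as $y\to\infty$. We obtain
\[
\sum_M\frac{\psi(Q_\gamma)}{|O(M)|}
=\mu'\int_0^\infty\!\!\int_0^1\theta_L\overline f\,y^{k-2}\,dx\,dy
=\mu'\kappa\sum_{t\ge1}r_L(t)\,a_f(t)\,t^{1-k},\qquad
\kappa=\frac{\Gamma(k-1)}{(4\pi)^{k-1}}.
\]
Inserting this into \eqref{eq:CD2}, with a factor $2$ for the two $\gamma$, and
using \eqref{eq:rL},
\begin{equation}\label{eq:CD3}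
\mu(R)\,C(D)=\mu'\kappa\,\Lambda_D,\qquad
\Lambda_D=\sum_{t\ge1}\Bigl(\sum_{\delta\mid t}\chi(\delta)\Bigr)a_f(t)\,t^{1-k}
=\frac{L(f,k-1)\,L(f\otimes\chi,k-1)}{L(k-1,\chi)}.
\end{equation}
The last equality is the standard Rankin identity
$\sum_t(\sum_{\delta\mid t}\chi(\delta))a_f(t)t^{-s}
=L(f,s)L(f\otimes\chi,s)/L(2s-k+1,\chi)$, checked prime by prime, at $s=k-1$.

\emph{Eliminating $\mu'$.} The same count with $\psi$ replaced by $1$ gives
\[
\sum_{i}\frac{1}{|O(Q_i)|}\#\{L\subset Q_i:\mathrm{rank}\,L=2,\ \det L=D\}
=2\mu(R)\mu'.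
\]
The left side equals $\sum_j\mu\,E(R_j)/|O(R_j)|$, where $R_j$ runs through the
classes of determinant $D$ and $E(R)$ is the coefficient at $R$ of
$\mu^{-1}\sum_i|O(Q_i)|^{-1}\theta^2(\cdot,Q_i)$. By Siegel's theorem this mean is
$E_k^{(2)}$, which lies in the Maass space, so $E(R_j)=E(R)$ for all $j$. Hence
$2\mu'=\mu\,E(R)$. The first Fourier--Jacobi coefficient of $E_k^{(2)}$ is a nonzero
multiple of the Jacobi--Eisenstein series $E_{k,1}$, and the coefficient of
$E_{k,1}$ at $4s-b^2=D$ is
\[
e_D=\frac{L(2-k,\chi)}{\zeta(3-2k)}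
\]
\cite[\S\S2, 6]{EZ}. As one of the $R_j$ has the form
$\left(\begin{smallmatrix}2&b\\b&2s\end{smallmatrix}\right)$, $E(R)$ is $e_D$ times
a nonzero constant that does not depend on $D$. The functional equation gives
$|L(2-k,\chi)|=2(k-2)!\,D^{k-3/2}(2\pi)^{1-k}L(k-1,\chi)$, hence
$|e_D|\asymp D^{k-3/2}$, where implied constants here and in the rest of the proof
do not depend on $D$. In particular $\mu'\ne0$. With \eqref{eq:h4} and
\eqref{eq:CD3} we conclude that
\begin{equation}\label{eq:final}
C(D)=\kappa'\,\frac{e_D\,\Lambda_D}{h(-D)}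
\end{equation}
with a constant $\kappa'\ne0$ that does not depend on $D$. Moreover
\begin{equation}\label{eq:bounded}
|\Lambda_D|\asymp1 .
\end{equation}
For, by Deligne's bound and $k-1>\frac{k+1}2$, the three $L$-values in
\eqref{eq:CD3} are absolutely convergent Euler products. With $\sigma_0=(k-1)/2>1$,
$|L(f\otimes\chi,k-1)|$ lies between $(\zeta(2\sigma_0)/\zeta(\sigma_0))^2$ and
$\zeta(\sigma_0)^2$; similarly $L(k-1,\chi)$ lies between
$\zeta(2k-2)/\zeta(k-1)$ and $\zeta(k-1)$; and $L(f,k-1)$ is a nonzero constant.

\subsection{Contradiction}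

We need two elementary bounds for the class number. First,
$h(-D)=\pi^{-1}\sqrt D\,L(1,\chi)\ll D^{1/2}\log D$. Second, $h(-D)\to\infty$ as
$D\to\infty$ in our sequence. Since $D\equiv7\pmod8$, the prime $2$ splits in
$\mathbb Q(\sqrt{-D})$, $(2)=\mathfrak p\bar{\mathfrak p}$ with
$\mathfrak p\ne\bar{\mathfrak p}$. Let $r\le h(-D)$ be the order of $\mathfrak p$ in
the class group, and let $\frac12(x+y\sqrt{-D})$ generate $\mathfrak p^r$. Then
$y\ne0$, because otherwise $\mathfrak p^r=\bar{\mathfrak p}^r$. So
$2^{h(-D)}\ge2^r=(x^2+Dy^2)/4\ge D/4$, and $h(-D)\ge\log_2D-2$.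

The first Fourier--Jacobi coefficient of $G$ lies in
$J_{k,1}=\mathbb CE_{k,1}\oplus J_{k,1}^{\mathrm{cusp}}$, and its coefficient at
$4s-b^2=D$ is $C(D)$. Coefficients of forms in $J_{k,1}^{\mathrm{cusp}}$ are
coefficients of cusp forms of weight $k-\frac12$, so they are $O(D^{k/2-1/4})$ by
Hecke's bound. Hence, for some $\alpha$ that does not depend on $D$,
\[
C(D)=\alpha\,e_D+O(D^{k/2-1/4}).
\]
Divide by $e_D$ and let $D\to\infty$. By \eqref{eq:final}, \eqref{eq:bounded} and
$h(-D)\to\infty$ the left side tends to $0$, and the error term tends to $0$ because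
$k/2-1/4<k-3/2$. So $\alpha=0$ and $C(D)=O(D^{k/2-1/4})$. But \eqref{eq:final},
\eqref{eq:bounded} and the upper bound for $h(-D)$ give
\[
|C(D)|\gg\frac{D^{k-3/2}}{D^{1/2}\log D}=\frac{D^{k-2}}{\log D},
\]
and $k-2>k/2-1/4$. This contradiction proves Theorem \ref{thm:deg2}. \qed

\begin{thebibliography}{9}

\bibitem{Cox}
Cox, \emph{Primes of the form $x^2+ny^2$}.

\bibitem{EZ}
Eichler and Zagier, \emph{The Theory of Jacobi Forms}.

\bibitem{ICM}
``Organization Of The Congress'',
\url{https://www.mathunion.org/fileadmin/ICM/Proceedings/ICM1983.1/ICM1983.1.ocr.pdf}.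

\bibitem{Shimura}
Shimura, \emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\end{thebibliography}

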